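\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Hochster's $\theta$ conjecture for the hypersurfaces\\ $x_1^t\cdots x_n^t=\sum_i y_ix_i^{t+1}$}


\begin{abstract}
Let $V$ be an unramified discrete valuation ring of mixed characteristic $(0,p)$, and let $R$ be the local hypersurface over $V$ with equation $x_1^t\cdots x_n^t=\sum_{i=1}^n y_ix_i^{t+1}$, where $t\ge 2$. Hochster's $\theta$ conjecture asserts that $\theta_R(N,R/(x_1,\dots,x_n))=0$ for every finitely generated $R$-module $N$ of finite projective dimension on the punctured spectrum. We show that this holds for $n=1$ and fails for every $n\ge2$. For $2\le n\le t$ the cyclic module $N=R/(p,x_1^{p(t+1)},\dots,x_n^{p(t+1)})$ has $\theta_R(N,R/(x_1,\dots,x_n))=(-1)^np^{n-1}$. This is proved by Hilbert series. For general $n\ge 2$ a counterexample killed by $p$ is obtained by deforming the monomial to zero and using algebraic $K$-theory with $p$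 inverted.
\end{abstract}

\section{Introduction}

\subsection*{The question}
Let $V$ be an unramified discrete valuation ring of mixed characteristic with residue characteristic $p>0$. Thus $p$ is a uniformizer, and $k=V/pV$ is a field of characteristic $p$. Fix integers $n\ge1$ and $t\ge2$. Let $R$ be the localization of
\[
V[x_1,\dots,x_n,y_1,\dots,y_n]\big/\Bigl(x_1^t\cdots x_n^t-\sum_{i=1}^n y_ix_i^{t+1}\Bigr)
\]
at the maximal ideal $\mathfrak m=(p,x_1,\dots,x_n,y_1,\dots,y_n)$. Before localization, this is the universal $V$-algebra with elements $x_1,\dots,x_n$ and coefficients $y_i$ that express the monomial $x_1^t\cdots x_n^t$ as a combination of the powers $x_i^{t+1}$.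

For finitely generated $R$-modules $N$ and $M$ put
\[
\theta_R(N,M)=\operatorname{length}\operatorname{Tor}^R_{2i}(N,M)-\operatorname{length}\operatorname{Tor}^R_{2i+1}(N,M)\qquad(i\gg0),
\]
whenever these lengths are finite and the difference does not depend on $i\gg 0$. Since $R$ is a hypersurface, $\operatorname{Tor}^R_i(N,M)$ is $2$-periodic for large $i$. If $N$ has \emph{finite projective dimension on the punctured spectrum}, that is, if $N_{\mathfrak r}$ has finite projective dimension over $R_{\mathfrak r}$ for every prime $\mathfrak r\ne\mathfrak m$, then the high Tors have finite length. So $\theta_R(N,M)$ is defined for all such $N$ and all finitely generated $M$. It is an Euler characteristic of the periodic part of Tor, and it is additive in both arguments. It vanishes when $N$ or $M$ has finite projective dimension, and also when $N$ has finite length (Lemma~\ref{lem:finlen}). Hence it sees only the sheaf that $N$ defines on the punctured spectrum.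

The conjecture studied here is Hochster's $\theta$ conjecture, in the form in which it is posed in \cite{Walker}, where rings are local by convention.

\medskip
\noindent\textbf{Conjecture.} \emph{$\theta_R(N,R/(x_1,\dots,x_n))=0$ for every finitely generated $R$-module $N$ of finite projective dimension on $\operatorname{Spec}R\setminus\{\mathfrak m\}$.}

\begin{theorem}\label{thm:main}
Let $n\ge1$, $t\ge2$ and $P=(x_1,\dots,x_n)\subset R$.
\begin{itemize}
\item[(a)] If $n=1$, then $\theta_R(N,R/P)=0$ for every $N$ as in the conjecture.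
\item[(b)] If $2\le n\le t$ and $q=p^e>1$, then
$N=R/(p,x_1^{q(t+1)},\dots,x_n^{q(t+1)})$
has finite projective dimension on the punctured spectrum, and $\theta_R(N,R/P)=(-1)^nq^{n-1}$.
\item[(c)] For all $n\ge2$ there is a finitely generated $R$-module $N$ with $pN=0$, of finite projective dimension on the punctured spectrum, such that $\theta_R(N,R/P)\neq0$.
\end{itemize}
\end{theorem}

Thus, for given $n\ge1$ and $t\ge2$, the conjecture holds if and only if $n=1$, whatever $p$ and $V$ are. Parts (a) and (b) use only standard commutative algebra and already disprove the conjecture. Part (c) also uses published theorems on algebraic $K$-theory.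

\subsection*{What to expect, and the ideas}
For $n=1$ the equation is a unit times $x_1^t$, and vanishing is immediate. For $n\ge2$ look first at the equation without its monomial, over the field $k$: let
\[
A^0=k[x,y]/\Bigl(\sum_i y_ix_i^{t+1}\Bigr),\qquad N^0=A^0/(x_1^{t+1},\dots,x_n^{t+1}).
\]
Away from the origin the ideal $(x_1^{t+1},\dots,x_n^{t+1})$ is locally the unit ideal or generated by a regular sequence of length $n-1$, because the single relation lets us discard one generator wherever some $y_j$ is invertible. An explicit resolution then gives $\theta(N^0,A^0/(x_1,\dots,x_n))=(-1)^n$ (Proposition~\ref{prop:model}). So the question is whether the monomial $w=x_1^t\cdots x_n^t$ destroys this nonzero value. It does destroy the argument. At a prime that contains all $x_i$ but not $y_n$, the power $x_n^{t+1}$ is a combination of the other $x_i^{t+1}$ \emph{and of} $w$, and $w$ does not lie in the ideal generated by these other powers (Remark~\ref{rem:fails}). There are two ways around this.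

\emph{Frobenius.} Modulo $p$ we may raise the relation to the power $q=p^e$. It becomes $\sum_i y_i^qx_i^{q(t+1)}=w^q$. Locally, where $y_n$ is invertible, high powers of $x_n$ can be traded for powers of $x_1,\dots,x_{n-1}$, so that $w^q$ behaves like a form of degree about $qtn$ in $n-1$ variables. Such a form lies in $(x_1^{q(t+1)},\dots,x_{n-1}^{q(t+1)})$ as soon as its degree exceeds $(n-1)(q(t+1)-1)$. Since $qtn-(n-1)q(t+1)=q(t+1-n)$, this is where $n\le t$ enters. The value of $\theta$ is then computed from Hilbert series, because the equation is homogeneous if $x_i$ has degree $1$ and $y_i$ has degree $tn-t-1$.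

\emph{Deformation.} For general $n$ we join the two hypersurfaces by the family $cw-\sum y_ix_i^{t+1}$ with parameter $c$. If a module over the total space is locally free off the line $x=y=0$, then its restrictions to the fibers $c=0$ and $c=1$ have the same $\theta$. A class in $K_0$ of the punctured fiber at $c=0$ extends over the punctured family after multiplication by a power of $p$.

Section~\ref{sec:theta} collects the properties of $\theta$ and proves (a). Section~\ref{sec:model} treats the hypersurface without the monomial. Section~\ref{sec:small} works out $n=t=p=2$ by hand, Section~\ref{sec:frob} proves (b), and Section~\ref{sec:deform} proves (c).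

\section{The invariant $\theta$ over a hypersurface}\label{sec:theta}

In this section $Q$ is a regular noetherian domain of finite Krull dimension $d$, so that its global dimension is $d$. Let $f\in Q$ be a nonzero nonunit and $A=Q/(f)$. All localizations of $A$ are Cohen--Macaulay. For $i<0$ we set $\operatorname{Tor}_i=0$.

\begin{lemma}\label{lem:period}
For $A$-modules $M,L$ there is an exact sequence, ending with $\operatorname{Tor}_0^Q(M,L)\to\operatorname{Tor}_0^A(M,L)\to0$,
\begin{equation}\label{eq:les}
\cdots\to\operatorname{Tor}^Q_{i}(M,L)\to\operatorname{Tor}^A_{i}(M,L)\to\operatorname{Tor}^A_{i-2}(M,L)\to\operatorname{Tor}^Q_{i-1}(M,L)\to\cdots.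
\end{equation}
Hence $\operatorname{Tor}^A_{i+2}(M,L)\cong\operatorname{Tor}^A_i(M,L)$ as $A$-modules for $i\ge d$. If $Q$, $M$, $L$ are graded and $f$ is homogeneous of degree $D$, then $\operatorname{Tor}^A_{i+2}(M,L)\cong\operatorname{Tor}^A_i(M,L)(-D)$ as graded modules for $i\ge d$.
\end{lemma}

\begin{proof}
From $0\to Q\xrightarrow{f}Q\to A\to0$ and $fL=0$ we get $\operatorname{Tor}^Q_0(A,L)=L$ and $\operatorname{Tor}_1^Q(A,L)=L$ (which is $L(-D)$ in the graded case), and $\operatorname{Tor}_j^Q(A,L)=0$ for $j\ge2$. So the change of rings spectral sequence $\operatorname{Tor}^A_i(M,\operatorname{Tor}^Q_j(A,L))\Rightarrow\operatorname{Tor}^Q_{i+j}(M,L)$ has two rows, and it amounts to \eqref{eq:les}, where the term $\operatorname{Tor}^A_{i-2}(M,L)$ is shifted by $(-D)$ in the graded case. If $i\ge d$, then $\operatorname{Tor}^Q_{i+2}$ and $\operatorname{Tor}^Q_{i+1}$ vanish.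
\end{proof}

Fix a maximal ideal $\mathfrak m$ of $A$, and let $\mathcal C$ be the class of finitely generated $A$-modules $M$ such that $M_{\mathfrak r}$ has finite projective dimension for every prime $\mathfrak r\ne\mathfrak m$.

\begin{lemma}\label{lem:additive}
For $M\in\mathcal C$ and $L$ finitely generated, $\theta_A(M,L)$ is defined, and it equals $\theta_{A_{\mathfrak m}}(M_{\mathfrak m},L_{\mathfrak m})$. It is additive on short exact sequences of finitely generated modules in $L$, and on short exact sequences in $M$ whose terms lie in $\mathcal C$. Moreover $\theta_A(M,A)=0$.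
\end{lemma}

\begin{proof}
By the Auslander--Buchsbaum formula, $\operatorname{pd}M_{\mathfrak r}\le\dim A$ for $\mathfrak r\ne\mathfrak m$. So for $i>\dim A$ the module $\operatorname{Tor}^A_i(M,L)$ is supported at $\mathfrak m$ and has finite length. By Lemma~\ref{lem:period} the lengths are eventually $2$-periodic, so $\theta_A(M,L)$ is defined. Localizing at $\mathfrak m$ changes nothing, and $\operatorname{Tor}^A_i(M,A)=0$ for $i>0$.

A short exact sequence in one argument gives a long exact Tor sequence. In high degrees let $\ell_j',\ell_j,\ell_j''$ be the lengths of its terms, and let $r_j$ be the length of the image of the connecting map from degree $j$ to degree $j-1$. Cutting the long sequence at these images gives $\ell_j'-\ell_j+\ell_j''=r_{j+1}+r_j$. Subtracting this for $j=2i+1$ from this for $j=2i$, we find $\theta'-\theta+\theta''=r_{2i}-r_{2i+2}$ for all $i\gg0$. Thus $(r_{2i})_{i\gg0}$ is an arithmetic progression. It is bounded, because $r_j\le\ell_j''$ and $\ell''_j$ is eventually periodic. So it is constant, and $\theta=\theta'+\theta''$.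
\end{proof}

\begin{lemma}\label{lem:finlen}
If $M$ has finite length and is supported at $\mathfrak m$, then $\theta_A(M,L)=0$ for every finitely generated $L$.
\end{lemma}

\begin{proof}
By additivity we may take $M=\kappa=A/\mathfrak m$. By Lemma~\ref{lem:additive} we may replace $Q$ by its localization at the preimage of $\mathfrak m$, so we assume that $Q$ is local, and $d$ now denotes its dimension. Let $b_i=\dim_\kappa\operatorname{Tor}^A_i(\kappa,L)$ and $\beta_i=\dim_\kappa\operatorname{Tor}^Q_i(\kappa,L)$. For $j\ge d$ we have $\beta_{j+1}=0$, so the part of \eqref{eq:les} for $M=\kappa$ that starts with $\operatorname{Tor}^Q_{j+1}(\kappa,L)=0$ gives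
\[
0=\sum_{i=0}^{j+1}(-1)^i(\beta_i-b_i+b_{i-2}),\qquad\text{that is,}\qquad\sum_i(-1)^i\beta_i=(-1)^j(b_j-b_{j+1}).
\]
The left side of the second equation is the alternating sum of the ranks in the minimal free $Q$-resolution of $L$, which is the rank of $L$ over the domain $Q$. This rank is $0$, since $fL=0$ and $f\neq0$. So $b_j=b_{j+1}$ for $j\ge d$. (Alternatively, the minimal resolution of $L$ is eventually zero or given by a matrix factorization \cite{Eisenbud}.)
\end{proof}

We now return to $R$, which is such a ring $A$ with $Q=V[x,y]_{(p,x,y)}$, a regular local ring.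

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
For $n=1$ the equation is $x^t-yx^{t+1}=x^t(1-yx)$, and $1-yx$ is a unit. So $R=V[x,y]_{(p,x,y)}/(x^t)$, and the filtration $R\supset xR\supset\dots\supset x^tR=0$ has $t$ quotients, all isomorphic to $R/xR$. By Lemma~\ref{lem:additive}, $0=\theta_R(N,R)=t\,\theta_R(N,R/xR)$.
\end{proof}

For the other parts we work modulo $p$. Put $\overline R=R/pR$. This is the localization of $k[x,y]/(x_1^t\cdots x_n^t-\sum y_ix_i^{t+1})$ at $(x,y)$.

\begin{lemma}\label{lem:modp}
Let $N$ be a finitely generated $\overline R$-module of finite projective dimension on the punctured spectrum of $\overline R$. Then $N$ has finite projective dimension on the punctured spectrum of $R$, and $\theta_R(N,R/P)=\theta_{\overline R}(N,\overline R/P\overline R)$.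
\end{lemma}

\begin{proof}
The equation of $R$ is nonzero modulo $p$, so $p$ and this equation form a regular sequence in the local ring $V[x,y]_{(p,x,y)}$. Regular sequences in local rings may be permuted, so $p$ is a nonzerodivisor on $R$. It is also one on $R/P=V[y]_{(p,y)}$. Let $\mathfrak r\neq\mathfrak m$ be a prime of $R$. If $p\notin\mathfrak r$, then $N_{\mathfrak r}=0$. If $p\in\mathfrak r$, then $\operatorname{pd}_{R_{\mathfrak r}}N_{\mathfrak r}\le\operatorname{pd}_{\overline R_{\mathfrak r}}N_{\mathfrak r}+1<\infty$. Finally, let $F$ be a free resolution of $R/P$ over $R$. As $p$ is a nonzerodivisor on $R$ and on $R/P$, the complex $F/pF$ is a free resolution of $\overline R/P\overline R$ over $\overline R$, and $N\otimes_RF=N\otimes_{\overline R}F/pF$. So the two families of Tor modules agree.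
\end{proof}

\section{The hypersurface without its monomial}\label{sec:model}

From now on $n,t\ge2$, and
\[
\tau=t+1,\qquad w=x_1^t\cdots x_n^t,\qquad D=tn,\qquad v=tn-t-1.
\]
So $v+\tau=D$, and $v\ge t-1\ge1$; here $t\ge2$ is used. For $\lambda\in k$ let
\[
f^\lambda=\lambda w-\sum_iy_ix_i^\tau,\qquad A^\lambda=k[x,y]/(f^\lambda).
\]
In $A^\lambda$, too, we write $P=(x_1,\dots,x_n)$, and we put $\mathfrak m=(x,y)$. Since $f^\lambda\in(x)$, we have $A^\lambda/P=k[y]=:S$. The ring $\overline R$ is $A^1_{\mathfrak m}$. We compare it with $A^0$, for which everything can be written down.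

\begin{lemma}\label{lem:local}
\begin{itemize}
\item[(i)] Let $\mathfrak r\supseteq P$ be a prime of $A^\lambda$ with $y_j\notin\mathfrak r$. Then for every $a\ge1$ the elements $x_i^a$ $(i\ne j)$ form a regular sequence in $A^\lambda_{\mathfrak r}$.
\item[(ii)] For every $a\ge1$ the ring $A^\lambda_P/(x_1^a,\dots,x_{n-1}^a)$ is a $k(y)$-vector space with basis the monomials $x_1^{e_1}\cdots x_n^{e_n}$ with $e_i<a$ for $i<n$ and $e_n<\tau$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Modulo $(x_i)_{i\ne j}$ the relation becomes $y_jx_j^\tau=0$, because $n\ge2$; so $x_j^\tau=0$ in $A^\lambda_{\mathfrak r}/(x_i)_{i\ne j}$. Hence $PA^\lambda_{\mathfrak r}$ is the radical of the ideal generated by the $n-1$ elements $x_i^a$. The height of $P$ is $n-1$, because $k[x,y]_{(x)}$ is regular of dimension $n$ and $0\neq f^\lambda\in(x)$. In a Cohen--Macaulay local ring, $n-1$ elements that generate an ideal of height $n-1$ form a regular sequence.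

(ii) Let $C=k(y)[x_1,\dots,x_{n-1}]/(x_1^a,\dots,x_{n-1}^a)$. The ring in question is the localization at $(x)$ of $C[x_n]/(f^\lambda)$. As a polynomial in $x_n$, $f^\lambda$ has degree $\tau$ with unit leading coefficient $-y_n$, so $C[x_n]/(f^\lambda)$ is free over $C$ with basis $1,x_n,\dots,x_n^{\tau-1}$. Modulo the nilpotent elements $x_1,\dots,x_{n-1}$ it is $k(y)[x_n]/(x_n^\tau)$. So it is already local with maximal ideal $(x)$, and the localization changes nothing.
\end{proof}

We shall use one more standard fact. For $m\ge1$ let $\eta=\sum_iy_i^me_i\in S^n=\bigoplus_iSe_i$. The complex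
\begin{equation}\label{eq:koszul}
0\to\Lambda^0S^n\xrightarrow{\eta\wedge}\Lambda^1S^n\xrightarrow{\eta\wedge}\cdots\xrightarrow{\eta\wedge}\Lambda^nS^n
\end{equation}
is, up to signs, the Koszul complex on the regular sequence $y_1^m,\dots,y_n^m$. So its cohomology is $0$ in degrees $<n$, and it is $S/(y_1^m,\dots,y_n^m)$ in degree $n$.

\begin{proposition}\label{prop:model}
Let $N^0=A^0/(x_1^\tau,\dots,x_n^\tau)$. Then $N^0_{\mathfrak r}$ has finite projective dimension for every prime $\mathfrak r\ne\mathfrak m$ of $A^0$, and $\theta_{A^0}(N^0,S)=(-1)^n$.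
\end{proposition}

\begin{proof}
If some $x_i\notin\mathfrak r$, then $N^0_{\mathfrak r}=0$. Otherwise $P\subseteq\mathfrak r\ne\mathfrak m$, so some $y_j\notin\mathfrak r$. The relation $\sum y_ix_i^\tau=0$ shows that, in $A^0_{\mathfrak r}$, $x_j^\tau$ lies in the ideal generated by the other $x_i^\tau$. By Lemma~\ref{lem:local}(i) these form a regular sequence, and $\operatorname{pd}N^0_{\mathfrak r}=n-1$.

\emph{A resolution.} The idea is to start from the Koszul complex on the $x_i^\tau$ and to kill the homology that the relation creates. Put $Q=k[x,y]$ and $g=\sum_iy_ix_i^\tau$. Let $K=\Lambda Q^n$ be the Koszul complex on $x_1^\tau,\dots,x_n^\tau$, with differential $\partial e_i=x_i^\tau$, and let $\eta=\sum y_ie_i$. Then $\partial\eta=g$. As $\partial$ is a graded derivation, $\partial(\eta\wedge z)+\eta\wedge\partial z=gz$. Let $\overline K=K\otimes_QA^0$ and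
\[
F_m=\bigoplus_{j\ge0}\sigma^{(j)}\,\overline K_{m-2j},\qquad d(\sigma^{(j)}z)=\sigma^{(j)}\partial z+\sigma^{(j-1)}\,\eta\wedge z,
\]
where the symbols $\sigma^{(j)}$ only label copies, and $\sigma^{(-1)}=0$. By the formula just given and $\eta\wedge\eta=0$, $d^2(\sigma^{(j)}z)=\sigma^{(j-1)}gz=0$. We claim that $F$ is a free resolution of $N^0$ over $A^0$. Clearly $H_0(F)=N^0$. The $x_i^\tau$ form a $Q$-regular sequence and $g$ kills $Q/(x_1^\tau,\dots,x_n^\tau)=N^0$. So the long exact sequence of $0\to K\xrightarrow{g}K\to\overline K\to0$ gives $H_i(\overline K)=0$ for $i\ge2$ and an isomorphism $H_1(\overline K)\cong H_0(K)=N^0$, which sends the class of $\eta$ to $1$, since $\partial\eta=g\cdot1$. The terms with $j=0$ form a subcomplex $\overline K\subset F$, with quotient $F$ shifted by $2$. Hence there is an exact sequence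
\[
H_m(\overline K)\to H_m(F)\to H_{m-2}(F)\xrightarrow{\delta}H_{m-1}(\overline K)\to H_{m-1}(F)\to H_{m-3}(F).
\]
For $m=2$ the map $\delta:N^0\to H_1(\overline K)$ sends $1$ to the class of $\eta$, so it is an isomorphism; thus $H_2(F)=H_1(F)=0$. For $m\ge3$, $H_m(F)$ embeds into $H_{m-2}(F)$, which is $0$ by induction.

\emph{The Tors.} Since $x_i^\tau\in P$, the differential of $F\otimes S$ is $\sigma^{(j)}z\mapsto\sigma^{(j-1)}\eta\wedge z$ with $z\in\Lambda S^n$. At $\sigma^{(j)}\Lambda^iS^n$ with $j\ge1$ the homology is that of \eqref{eq:koszul} with exponent $m=1$: it is $k$ if $i=n$ and $0$ otherwise. At $j=0$ it is $\Lambda^iS^n/\eta\wedge\Lambda^{i-1}S^n$, which is $0$ for $i>n$. So for $m>n$, $\operatorname{Tor}_m^{A^0}(N^0,S)$ is $k$ if $m\equiv n\bmod 2$ and $0$ otherwise. Hence $\theta_{A^0}(N^0,S)=(-1)^n$.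
\end{proof}

The proof also shows that $\operatorname{Tor}_m^{A^0}(N^0,S)=\Lambda^mS^n/\eta\wedge\Lambda^{m-1}S^n$ for $m\le n$. Modules of this form will appear again in Section~\ref{sec:frob}.

\begin{remark}\label{rem:fails}
For $A^1$ the argument breaks down at its first step. By Lemma~\ref{lem:local}(ii) with $a=\tau$, the image of $w$ in $A^1_P/(x_1^\tau,\dots,x_{n-1}^\tau)$ is one of the basis monomials, so it is not zero. Since $y_nx_n^\tau=w$ in this ring, $x_n^\tau$ is not in the ideal generated by the other $x_i^\tau$ in $A^1_P$. Hence neither $w$ nor $x_n^\tau$ is in this ideal in $A^1_{\mathfrak r}$, for any prime $\mathfrak r\supseteq P$.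
\end{remark}

\section{The smallest case: $n=t=p=2$}\label{sec:small}

Before the general argument we work out one example. Let $\operatorname{char}k=2$ and
\[
A=A^1=k[x_1,x_2,y_1,y_2]/(x_1^2x_2^2-y_1x_1^3-y_2x_2^3),\qquad I=(x_1^6,x_2^6),\qquad N=A/I.
\]
Here $v=1$, and the equation is a quartic form in variables of degree $1$.

\emph{Finite projective dimension.} Squaring the relation gives $y_1^2x_1^6+y_2^2x_2^6=x_1^4x_2^4$. Let $\mathfrak r\supseteq P$ be a prime with $y_2\notin\mathfrak r$, and work in $B=A_{\mathfrak r}$. From $x_2^3=y_2^{-1}(x_1^2x_2^2-y_1x_1^3)$ we get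
\[
x_2^4=y_2^{-1}(x_1^2x_2^3-y_1x_1^3x_2),\qquad x_1^2x_2^3=y_2^{-1}(x_1^4x_2^2-y_1x_1^5)\in x_1^4B.
\]
So $x_2^4\in x_1^3B$, and $x_1^4x_2^4\in x_1^7B$. Therefore $y_2^2x_2^6\in x_1^6(-y_1^2+x_1B)$ and $IB=x_1^6B$, generated by a nonzerodivisor (Lemma~\ref{lem:local}(i)). The other primes $\mathfrak r\ne\mathfrak m$ containing $P$ contain $y_2$ but not $y_1$, and they are treated in the same way with the indices exchanged. At primes not containing $P$ we have $N_{\mathfrak r}=0$. So $N$ has projective dimension at most $1$ off the origin.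

\emph{Low Tors.} Let $T_i=\operatorname{Tor}_i^A(N,S)$. These are finitely generated graded $S$-modules, of finite length for $i\ge2$. We have $T_0=S$ and $T_1=I/PI$. Consider the surjection $S(-6)^2\to I/PI$, $e_i\mapsto x_i^6$. It sends $\eta=y_1^2e_1+y_2^2e_2$ to the class of $x_1^4x_2^4$, which vanishes away from the origin, since there $x_1^4x_2^4\in PI$ by the local computation. So away from the origin the surjection factors through $S(-6)^2/S\eta$. There both $S(-6)^2/S\eta$ and $I/PI$ are locally free of rank $1$, so the kernel of the surjection coincides with $S\eta$ away from the origin. As $\eta$ has degree $8$, the Hilbert series of $T_1$ is $(2z^6-z^8)/(1-z)^2$ up to a Laurent polynomial. Hence, up to a Laurent polynomial, the Hilbert series of $T_0$ minus that of $T_1$ is $(1-2z^6+z^8)/(1-z)^2$.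

\emph{All Tors.} A minimal graded free resolution of $N$ over $A$ shows that the alternating sum of the Hilbert series of all $T_i$ is $H_NH_S/H_A=H_N(1-z)^2/(1-z^4)$. For large $m$ the terms with $i\ge2m$ contribute $(H_{T_{2m}}-H_{T_{2m+1}})/(1-z^4)$ to this sum, since $T_{i+2}\cong T_i(-4)$, and the terms with $2\le i<2m$ contribute a Laurent polynomial. Multiplying by $1-z^4$ and letting $z\to1$, we obtain
\[
\theta_A(N,S)=\lim_{z\to1}\Bigl[H_N(1-z)^2-\frac{(1-z^4)(1-2z^6+z^8)}{(1-z)^2}\Bigr]=18-4\,(12-8)=2.
\]
Here $18=6\cdot3$ is the rank of $N$ over $k[y]$: it is the $k(y)$-dimension of $A_P/IA_P=A_P/(x_1^6)$, which is given by Lemma~\ref{lem:local}(ii) with $a=6$. We localize at $\mathfrak m$ and apply Lemma~\ref{lem:modp}: the module $R/(2,x_1^6,x_2^6)$ violates the conjecture for $n=t=p=2$.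

In general, two points need an argument. The membership $w^q\in(x_1^a,\dots,x_{n-1}^a)PB$ with $a=q\tau$ requires a degree count, and besides $T_1$ there are the modules $T_2,\dots,T_{n-1}$, which will be compared with exterior powers.

\section{Frobenius powers: $2\le n\le t$}\label{sec:frob}

Throughout this section $2\le n\le t$, $q=p^e>1$, and
\[
A=A^1,\qquad a=q\tau,\qquad I=(x_1^a,\dots,x_n^a),\qquad N=A/I,\qquad T_i=\operatorname{Tor}^A_i(N,S).
\]
Raising the relation of $A$ to the $q$-th power gives
\begin{equation}\label{eq:frob}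
\sum_iy_i^qx_i^a=w^q\qquad\text{in }A.
\end{equation}

\subsection{Absorbing the monomial}

\begin{lemma}\label{lem:absorb}
Let $\mathfrak r\supseteq P$ be a prime of $A$ with $y_n\notin\mathfrak r$, and let $B=A_{\mathfrak r}$. There are $u_i\in PB$ and $c_i\in B$ $(i<n)$ such that
\[
w^q=\sum_{i<n}u_ix_i^a,\qquad x_n^a=\sum_{i<n}c_ix_i^a,\qquad c_i\equiv-(y_i/y_n)^q\bmod PB .
\]
\end{lemma}

\begin{proof}
Let $J=(x_1,\dots,x_{n-1})B$. Since $w\in J^{(n-1)t}x_n^t$, and $y_n$ is a unit, the relation gives
\[
x_n^\tau=y_n^{-1}\Bigl(w-\sum_{i<n}y_ix_i^\tau\Bigr)\in Jx_n^t+J^\tau .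
\]
So a power of $x_n$ can be lowered at the cost of at least as many factors from $J$. Precisely, for all $m\ge t$,
\[
x_n^m\in\sum_{j=0}^tJ^{m-j}x_n^j .
\]
This is trivial for $m=t$. Given it for $m$, multiply by $x_n$. For $j<t$ the term $J^{m-j}x_n^{j+1}$ has the required form, and $J^{m-t}x_n^\tau\subseteq J^{m+1-t}x_n^t+J^{m+1}$.

As $tq\ge t$, we obtain $w^q=(x_1\cdots x_{n-1})^{tq}x_n^{tq}\in\sum_{j=0}^tJ^{ntq-j}x_n^j$. A monomial in $x_1,\dots,x_{n-1}$ that is divisible by no $x_i^a$ has degree at most $(n-1)(a-1)$. Now
\[
(ntq-t)-\bigl[(n-1)(a-1)+1\bigr]=(q-1)(t+1-n)-1\ge0,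
\]
because $q\ge2$ and $n\le t$; this is the only place where $n\le t$ is used. So every monomial of degree $ntq-j$ with $0\le j\le t$ in $x_1,\dots,x_{n-1}$ is divisible by some $x_i^a$ with $i<n$; in particular $ntq-j\ge a$. Therefore
\[
w^q\in\sum_{j=0}^t(x_1^a,\dots,x_{n-1}^a)J^{ntq-j-a}x_n^j\subseteq(x_1^a,\dots,x_{n-1}^a)P^{ntq-a}B .
\]
Since $ntq-a=qv\ge1$, this gives the $u_i\in PB$. By \eqref{eq:frob} we may take $c_i=y_n^{-q}(u_i-y_i^q)$.
\end{proof}

By symmetry the lemma holds with any index $j$ such that $y_j\notin\mathfrak r$ in place of $n$. If $\mathfrak r\ne\mathfrak m$ is a prime of $A$, then either some $x_i\notin\mathfrak r$ and $N_{\mathfrak r}=0$, or $P\subseteq\mathfrak r$ and some $y_j\notin\mathfrak r$. In the second case $IA_{\mathfrak r}$ is generated by the $x_i^a$ with $i\ne j$, which form a regular sequence by Lemma~\ref{lem:local}(i), and $\operatorname{pd}N_{\mathfrak r}=n-1$. So $N\in\mathcal C$.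

\subsection{The low Tors}

Let $\deg x_i=1$ and $\deg y_i=v\ge1$. Then $f^1$ is homogeneous of degree $v+\tau=D$. Write $H_M=H_M(z)$ for Hilbert series. For finitely generated graded $S$-modules, $H\equiv H'$ means that $H-H'\in\mathbb Z[z,z^{-1}]$. A property holds \emph{off $(y)$} if it holds after localization at every prime of $S$ other than $(y)$. A finitely generated graded module that vanishes off $(y)$ has finite length, so its Hilbert series is $\equiv0$.

Put $\Lambda^i=\Lambda^i(S(-a)^n)$, with basis vectors $e_1,\dots,e_n$ of $\Lambda^1$ in degree $a$, and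
\[
\eta=\sum_iy_i^qe_i\in\Lambda^1,\qquad\deg\eta=a+qv=qD,\qquad G_i=\Lambda^i/\eta\wedge\Lambda^{i-1}.
\]

\begin{lemma}\label{lem:low}
$H_{T_i}\equiv H_{G_i}$ for $0\le i\le n-1$, and $T_i$ has finite length for $i\ge n$.
\end{lemma}

\begin{proof}
Let $K$ be the graded Koszul complex over $A$ on $x_1^a,\dots,x_n^a$, and let $F\to N$ be a graded free resolution. Let $K\to F$ be a graded map that lifts the identity of $H_0=N$; it is unique up to homotopy. Since $x_i^a\in P$, the differential of $K\otimes_AS$ is zero, so we get graded maps $\kappa_i:\Lambda^i\to T_i$. We determine them off $(y)$.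

A prime of $S$ other than $(y)$ corresponds to a prime $\mathfrak r\supseteq P$, $\mathfrak r\ne\mathfrak m$, of $A$. By symmetry let $y_n\notin\mathfrak r$, and let $B=A_{\mathfrak r}$. Let $K'$ be the Koszul complex over $B$ on the regular sequence $x_1^a,\dots,x_{n-1}^a$. It resolves $N_{\mathfrak r}$. With $c_i$ as in Lemma~\ref{lem:absorb}, the rule
\[
e_i\mapsto e_i\quad(i<n),\qquad e_n\mapsto\sum_{i<n}c_ie_i
\]
extends to exterior algebras and defines a map of complexes $K_{\mathfrak r}\to K'$ that lifts the identity of $N_{\mathfrak r}$. Followed by a homotopy equivalence of resolutions $K'\to F_{\mathfrak r}$, it is homotopic to the given map $K_{\mathfrak r}\to F_{\mathfrak r}$. The differential of $K'\otimes S_{\mathfrak r}$ is zero. So $(T_i)_{\mathfrak r}\cong\Lambda^iS_{\mathfrak r}^{n-1}$, which is zero for $i\ge n$, and $\kappa_i$ becomes $\Lambda^i\varphi$, where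
\[
\varphi:S_{\mathfrak r}^n\to S_{\mathfrak r}^{n-1},\qquad\varphi(e_i)=e_i\ (i<n),\qquad\varphi(e_n)=-\sum_{i<n}(y_i/y_n)^qe_i .
\]
Here it matters that the $u_i$ of Lemma~\ref{lem:absorb} lie in $PB$. The map $\varphi$ is a split surjection, and its kernel is generated by $y_n^{-q}\eta$. So $\Lambda^i\varphi$ is surjective with kernel $\eta\wedge\Lambda^{i-1}S_{\mathfrak r}^n$.

Thus off $(y)$ the map $\kappa_i$ is surjective, and its kernel coincides with $\eta\wedge\Lambda^{i-1}$. Hence $\operatorname{coker}\kappa_i$ has finite length, and so do the quotients of the submodule $\ker\kappa_i+\eta\wedge\Lambda^{i-1}$ of $\Lambda^i$ by $\ker\kappa_i$ and by $\eta\wedge\Lambda^{i-1}$. Therefore $H_{T_i}\equiv H_{\Lambda^i}-H_{\ker\kappa_i}\equiv H_{\Lambda^i}-H_{\eta\wedge\Lambda^{i-1}}=H_{G_i}$.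
\end{proof}

Let $\beta=z^a$ and $\rho=z^{qD}$. By the exactness of \eqref{eq:koszul} (with exponent $m=q$) in degrees $<n$, the sequence $0\to G_{i-1}(-qD)\xrightarrow{\eta\wedge}\Lambda^i\to G_i\to0$ is exact for $1\le i\le n$. As $H_S=(1-z^v)^{-n}$, we get $H_{G_i}=\mu_i/(1-z^v)^n$ with $\mu_0=1$ and $\mu_i=\binom ni\beta^i-\rho\mu_{i-1}$. That is,
\[
\mu_i=\sum_{m=0}^i\binom nm\beta^m(-\rho)^{i-m}.
\]
Hence
\begin{equation}\label{eq:Phi}
\begin{aligned}
\Phi:=\sum_{i=0}^{n-1}(-1)^i\mu_i&=\sum_{m=0}^{n-1}\binom nm(-\beta)^m\sum_{l=0}^{n-1-m}\rho^l\\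
&=\sum_{m=0}^{n}\binom nm(-\beta)^m\,\frac{1-\rho^{n-m}}{1-\rho}=\frac{(1-\beta)^n-(\rho-\beta)^n}{1-\rho}.
\end{aligned}
\end{equation}

\subsection{The value of $\theta$}

\begin{proposition}\label{prop:value}
$\theta_A(N,S)=(-1)^nq^{n-1}$.
\end{proposition}

\begin{proof}
The Hilbert series determine the alternating sum of all $H_{T_i}$, and the low Tors are known up to finite length. What remains is the periodic part.

Let $F$ be the minimal graded free resolution of $N$ over $A$, and let $h_i(z)$ be the generating function of the degrees of a basis of $F_i$. All these degrees are $\ge i$, so the following sums converge $z$-adically. We have $\sum(-1)^ih_i\,H_A=H_N$ and $\sum(-1)^ih_i\,H_S=\sum(-1)^iH_{T_i}$. Since $H_A=(1-z^D)/\bigl((1-z)^n(1-z^v)^n\bigr)$,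
\[
\sum_{i\ge0}(-1)^iH_{T_i}=\frac{H_NH_S}{H_A}=\frac{H_N(1-z)^n}{1-z^D}.
\]
Choose an even $i_0>2n=\dim k[x,y]$. By Lemma~\ref{lem:period}, $T_{i+2}\cong T_i(-D)$ for $i\ge i_0$, so the terms with $i\ge i_0$ sum to $(H_{T_{i_0}}-H_{T_{i_0+1}})/(1-z^D)$. By Lemma~\ref{lem:low}, the terms with $i<i_0$ sum to $\Phi/(1-z^v)^n+c(z)$ with a Laurent polynomial $c$. We multiply by $1-z^D$ and let $z\to1$. As $T_{i_0}$ and $T_{i_0+1}$ have finite length, and $k$ is the residue field at $\mathfrak m$, this gives
\begin{equation}\label{eq:limit}
\theta_A(N,S)=\lim_{z\to1}\Bigl[H_N(1-z)^n-\frac{(1-z^D)\,\Phi}{(1-z^v)^n}\Bigr].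
\end{equation}

\emph{First term.} $N$ is a finitely generated graded module over $S=k[y]$. A finite graded free resolution over $S$ shows that $H_N=e(z)/(1-z^v)^n$, where $e(1)$ is the rank of $N$ over $S$. So the first term tends to $\operatorname{rank}_SN/v^n$. The rank is the $k(y)$-dimension of $N\otimes_Sk(y)=k(y)[x]/(f^1,x_1^a,\dots,x_n^a)$. This ring is local with maximal ideal $(x)$, so it equals $A_P/IA_P$. By Lemma~\ref{lem:absorb} for $\mathfrak r=P$ it is $A_P/(x_1^a,\dots,x_{n-1}^a)$, and by Lemma~\ref{lem:local}(ii) its dimension is $a^{n-1}\tau=a^n/q$.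

\emph{Second term.} Put $z=1-\epsilon$. To first order in $\epsilon$,
\[
1-\beta\sim a\epsilon,\quad\rho-\beta\sim(a-qD)\epsilon=-qv\,\epsilon,\quad1-\rho\sim qD\epsilon,\quad1-z^D\sim D\epsilon,\quad1-z^v\sim v\epsilon .
\]
By \eqref{eq:Phi} the second term (without its sign) tends to
\[
\frac{D}{v^n}\cdot\frac{a^n-(-qv)^n}{qD}=\frac{a^n-(-qv)^n}{q\,v^n}.
\]

Substituting in \eqref{eq:limit},
\[
\theta_A(N,S)=\frac{a^n}{qv^n}-\frac{a^n-(-qv)^n}{qv^n}=(-1)^nq^{n-1}.\qedhere
\]
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]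
The localization of $N=A^1/(x_1^{q\tau},\dots,x_n^{q\tau})$ at $\mathfrak m$ is the module $R/(p,x_1^{q\tau},\dots,x_n^{q\tau})$ over $\overline R=A^1_{\mathfrak m}$. It has finite projective dimension on the punctured spectrum of $\overline R$, and $\theta_{\overline R}(N_{\mathfrak m},\overline R/P\overline R)=(-1)^nq^{n-1}$ by Proposition~\ref{prop:value} and Lemma~\ref{lem:additive}. Apply Lemma~\ref{lem:modp}.
\end{proof}

\section{Deforming the monomial: all $n\ge2$}\label{sec:deform}

If $n>t$, the degree count in Lemma~\ref{lem:absorb} fails for every $q$. Instead we connect $A^1$ with $A^0$, where $\theta(N^0,S)=(-1)^n$ for all $n$. Let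
\[
\mathcal A=k[c,x,y]/(f),\qquad f=cw-\sum_iy_ix_i^\tau,\qquad\mathcal X=\operatorname{Spec}\mathcal A,
\]
let $\mathcal O\cong\mathbb A^1_c$ be the closed subscheme $\{x=0,\,y=0\}$ of $\mathcal X$, and let $\mathcal U=\mathcal X\setminus\mathcal O$. For $\lambda\in\{0,1\}$ we have $\mathcal A/(c-\lambda)=A^\lambda$. Put $U^\lambda=\operatorname{Spec}A^\lambda\setminus\{\mathfrak m\}=\mathcal U\cap\{c=\lambda\}$. The ring $\mathcal A$ is torsion-free over $k[c]$. Indeed, no irreducible polynomial in $c$ divides $f$, since the monomials $y_ix_i^\tau$ have coefficient $-1$ in $f$. So every nonzero $g(c)$ is coprime to $f$ in the factorial ring $k[c,x,y]$.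

The plan is to regard $\theta(-,S)$ as a function on $K_0(U^\lambda)$, to show that its values on the two restrictions of a class on $\mathcal U$ agree, and to extend a multiple of the class of $N^0$ from $U^0$ to $\mathcal U$.

\subsection{Inputs from $K$-theory}

Let $K$ denote the nonconnective $K$-theory spectrum of perfect complexes. Let $KH(X)=|K(X\times\Delta^\bullet)|$ be its homotopy invariant version, the realization over the algebraic simplices $\Delta^m\cong\mathbb A^m$. All schemes in this section are noetherian separated $k$-schemes of finite dimension. We use the following results.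
\begin{itemize}
\item[(K0)] On a noetherian quasi-affine scheme, where the structure sheaf is ample, $K_0$ is the Grothendieck group of vector bundles. Moreover $K$ satisfies Zariski descent \cite[\S\S3 and 8]{TT}.
\item[(K1)] For a ring $B$ with $pB=0$, the groups $NK_i(B)=\operatorname{coker}(K_i(B)\to K_i(B[T]))$ are $p$-primary torsion \cite{Weibel}. For negative $i$ this follows from higher $i$, since by the fundamental theorem $NK_i(B)$ is a direct summand of $NK_{i+1}(B[u,u^{-1}])$.
\item[(K2)] Consider an abstract blow-up square: a closed subscheme $Z\subset X$, a proper map $\pi:\widetilde X\to X$ that is an isomorphism over $X\setminus Z$, and $\pi^{-1}(Z)$. For noetherian finite dimensional schemes, $KH$ sends such squares to homotopy cartesian squares \cite{Cisinski}.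
\item[(K3)] On regular noetherian separated schemes $K$ is $\mathbb A^1$-invariant, so that $K=KH$ (Quillen).
\end{itemize}

By (K1), $K[1/p]$ is $\mathbb A^1$-invariant on affine $\mathbb F_p$-schemes. Realization commutes with inverting $p$, so the natural map $K[1/p]\to KH[1/p]$ is an equivalence there. Realization of spectra preserves homotopy cartesian squares, so $KH$ inherits Zariski descent from $K$. A scheme as above has a finite affine cover with affine intersections, so $K[1/p]\simeq KH[1/p]$ on all of them, compatibly with pullbacks. Thus, at the price of inverting $p$, we may use the descent property (K2) for the singular schemes $\mathcal U$ and $U^0$.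

\subsection{$\theta$ on the punctured spectrum}

\begin{lemma}\label{lem:K0}
There is a homomorphism $\theta_\lambda:K_0(U^\lambda)\to\mathbb Z$ with the following property. If $G$ is a finitely generated $A^\lambda$-module whose localizations at the points of $U^\lambda$ have finite projective dimension, then $\widetilde G|_{U^\lambda}$ has a class in $K_0(U^\lambda)$, and $\theta_\lambda$ sends it to $\theta_{A^\lambda}(G,S)$.
\end{lemma}

\begin{proof}
Put $U=U^\lambda$. Let $\mathcal G$ be a coherent sheaf on $U$ whose stalks have finite projective dimension, necessarily at most $\dim A^\lambda$. As $U$ is quasi-affine, every coherent sheaf is a quotient of some $\mathcal O_U^r$. So $\mathcal G$ has a finite resolution by vector bundles, and hence a class in $K_0(U)$. Choose a finitely generated $G$ with $\widetilde G|_U\cong\mathcal G$, and let $\theta_\lambda(\mathcal G)=\theta_{A^\lambda}(G,S)$.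

\emph{Independence of $G$.} The kernel of $G\to\Gamma(U,\mathcal G)$ is finitely generated and supported at $\mathfrak m$. By Lemmas~\ref{lem:additive} and \ref{lem:finlen} we may replace $G$ by its image. If $G_1,G_2\subset\Gamma(U,\mathcal G)$ are finitely generated submodules that generate $\mathcal G$, then the modules $(G_1+G_2)/G_i$ are supported at $\mathfrak m$ and have finite length. So $G_1$, $G_1+G_2$ and $G_2$ give the same value.

\emph{Additivity.} Let $0\to\mathcal G'\to\mathcal G\to\mathcal G''\to0$ be an exact sequence of such sheaves, and let $G$ extend $\mathcal G$. Let $G''$ be the image of $G$ in $\Gamma(U,\mathcal G'')$ and $G'$ the kernel of $G\to G''$. These extend $\mathcal G''$ and $\mathcal G'$, so $\theta_\lambda(\mathcal G)=\theta_\lambda(\mathcal G')+\theta_\lambda(\mathcal G'')$. By (K0), $\theta_\lambda$ on vector bundles defines a homomorphism $K_0(U)\to\mathbb Z$. By additivity along resolutions it takes the stated values on the classes of all sheaves $\mathcal G$ as above.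
\end{proof}

\begin{proposition}\label{prop:constant}
For every $\alpha\in K_0(\mathcal U)$ we have $\theta_0(\alpha|_{U^0})=\theta_1(\alpha|_{U^1})$.
\end{proposition}

\begin{proof}
$\mathcal U$ is quasi-affine, so by (K0) we may take $\alpha=[\mathcal F]$ with a vector bundle $\mathcal F$. Let $M\subset\Gamma(\mathcal U,\mathcal F)$ be a finitely generated $\mathcal A$-submodule that generates $\mathcal F$. It is $k[c]$-torsion-free, because $\mathcal A$ is and $\mathcal F$ is locally free. The module $M_\lambda=M/(c-\lambda)M$ extends $\mathcal F|_{U^\lambda}$. Let $\mathcal S=\mathcal A/(x)=k[c,y]$. Let $F\to\mathcal S$ be a free resolution over $\mathcal A$, and put $C=M\otimes_{\mathcal A}F$ and $\mathcal T_i=H_i(C)=\operatorname{Tor}_i^{\mathcal A}(M,\mathcal S)$.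

For $i\ge1$, $\mathcal T_i$ is supported on $\mathcal O$, since $M$ is locally free on $\mathcal U$. So $\mathcal T_i$ is killed by a power of $(x,y)$, and it is a finitely generated $k[c]$-module. By Lemma~\ref{lem:period}, $\mathcal T_{i+2}\cong\mathcal T_i$ for large $i$.

Since $c-\lambda$ is a nonzerodivisor on $\mathcal A$ and on $\mathcal S$, the complex $F/(c-\lambda)F$ is a free resolution of $S$ over $A^\lambda$. So $C/(c-\lambda)C$ computes $\operatorname{Tor}^{A^\lambda}(M_\lambda,S)$. As $c-\lambda$ is a nonzerodivisor on $M$, the sequence $0\to C\xrightarrow{c-\lambda}C\to C/(c-\lambda)C\to0$ is exact, and it yields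
\[
0\to\mathcal T_i/(c-\lambda)\mathcal T_i\to\operatorname{Tor}_i^{A^\lambda}(M_\lambda,S)\to\mathcal T_{i-1}[c-\lambda]\to0,
\]
where $[c-\lambda]$ denotes the kernel of $c-\lambda$. For a finitely generated $k[c]$-module $\mathcal T$ we have $\dim_k\mathcal T/(c-\lambda)\mathcal T-\dim_k\mathcal T[c-\lambda]=\operatorname{rank}\mathcal T$. For $i\gg0$, using $\mathcal T_{2i-1}\cong\mathcal T_{2i+1}$, we obtain $\theta_\lambda(\mathcal F|_{U^\lambda})=\operatorname{rank}\mathcal T_{2i}-\operatorname{rank}\mathcal T_{2i+1}$. This does not depend on $\lambda$.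
\end{proof}

\subsection{Extending classes from the fiber $c=0$}

\begin{proposition}\label{prop:iso}
The restriction $K_0(\mathcal U)[1/p]\to K_0(U^0)[1/p]$ is an isomorphism.
\end{proposition}

\begin{proof}
Since $K[1/p]\simeq KH[1/p]$ compatibly with pullbacks, it suffices that the restriction $KH(\mathcal U)\to KH(U^0)$ is an equivalence. The schemes $\mathcal U$ and $U^0$ are singular along $x=0$. Blowing up $x=0$ makes the family visibly a product with $\mathbb A^1_c$, at least locally.

\emph{The blow-up.} Let $L\to\mathbb P^{n-1}$ be the total space of $\mathcal O(-1)$, that is, the blow-up of $\mathbb A^n_x$ at $0$. Over $W_j=\{\xi_j\ne0\}$, with the normalization $\xi_j=1$, it has coordinates $s$ and $\xi_i$ with $x_i=s\xi_i$. Substituting in $f$ and dividing by $s^\tau$, we are led to the closed subscheme $\widetilde{\mathcal X}\subset L\times\mathbb A^n_y\times\mathbb A^1_c$ given by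
\begin{equation}\label{eq:blowup}
\sum_iy_i\xi_i^\tau=c\,s^v\prod_i\xi_i^t .
\end{equation}
This does not depend on the chart. Where $\xi_j\xi_i\ne0$, replacing $(\xi,s)$ by $(\xi/\xi_i,s\xi_i)$ multiplies the left side by $\xi_i^{-\tau}$ and the right side by $\xi_i^{v-tn}=\xi_i^{-\tau}$. Multiplying \eqref{eq:blowup} by $s^\tau$ gives $\sum y_ix_i^\tau=cw$, as $v+\tau=tn$. So there is a map $\pi:\widetilde{\mathcal X}\to\mathcal X$. It is proper, being a restriction of a blow-up morphism to a closed subscheme. Let $Z=\{x=0\}=\mathbb A^n_y\times\mathbb A^1_c\subset\mathcal X$. Over $\mathcal X\setminus Z$ the function $s$ is invertible and \eqref{eq:blowup} is equivalent to $f=0$, so $\pi$ is an isomorphism there. Since $v\ge1$,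
\[
\pi^{-1}(Z)=\{s=0\}=E\times\mathbb A^1_c,\qquad E=\Bigl\{\sum y_i\xi_i^\tau=0\Bigr\}\subset\mathbb P^{n-1}\times\mathbb A^n_y .
\]
$E$ is a vector bundle over $\mathbb P^{n-1}$, because the $\xi_i^\tau$ have no common zero. Also $\pi^{-1}(\mathcal O)=\{s=0,y=0\}=\mathbb P^{n-1}\times\mathbb A^1_c$, which is the zero section of $E\times\mathbb A^1_c\to\mathbb P^{n-1}\times\mathbb A^1_c$.

\emph{Two squares.} Put $\widetilde{\mathcal U}=\pi^{-1}(\mathcal U)$ and $\widetilde U^0=\widetilde{\mathcal U}\cap\{c=0\}$. Restricting to $\mathcal U$, and then to $c=0$, we obtain two abstract blow-up squares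
\[
\begin{array}{ccc}
(E\setminus\mathbb P^{n-1})\times\mathbb A^1_c&\longrightarrow&\widetilde{\mathcal U}\\
\downarrow&&\downarrow\\
(\mathbb A^n\setminus0)\times\mathbb A^1_c&\longrightarrow&\mathcal U
\end{array}
\qquad\qquad
\begin{array}{ccc}
E\setminus\mathbb P^{n-1}&\longrightarrow&\widetilde U^0\\
\downarrow&&\downarrow\\
\mathbb A^n\setminus0&\longrightarrow&U^0
\end{array}
\]
and a map from the right square to the left one by the inclusions of $c=0$. By (K2), $KH$ makes both squares homotopy cartesian. So it suffices to see that restriction to $c=0$ is an equivalence on $KH$ for the three corners other than $\mathcal U$.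

For a regular scheme $Y$, restriction $K(Y\times\mathbb A^1_c)\to K(Y)$ to $c=0$ is left inverse to the pullback, which is an equivalence by (K3). So it is an equivalence. This settles the two corners in the left column.

For $\widetilde{\mathcal U}$, let $W\subset W_j$ be an affine open subset. Since $\xi_j=1$, equation \eqref{eq:blowup} can be solved for $y_j$:
\[
y_j=c\,s^v\prod_i\xi_i^t-\sum_{i\ne j}y_i\xi_i^\tau,\qquad\widetilde{\mathcal X}|_W\cong W\times\mathbb A^1_s\times\mathbb A^{n-1}_{(y_i)_{i\ne j}}\times\mathbb A^1_c .
\]
Under this isomorphism $\pi^{-1}(\mathcal O)|_W$ is $\{s=0,\ y_i=0\ (i\ne j)\}$, because these equations force $y_j=0$ (again $v\ge1$). Hence $\widetilde{\mathcal U}|_W\cong W\times(\mathbb A^n\setminus0)\times\mathbb A^1_c$, which is regular, and $\widetilde U^0|_W$ is the slice $c=0$. So restriction gives $KH(\widetilde{\mathcal U}|_W)\simeq KH(\widetilde U^0|_W)$. The intersections of the $W_j$ are affine and each is contained in some $W_j$, so Zariski descent gives $KH(\widetilde{\mathcal U})\simeq KH(\widetilde U^0)$.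
\end{proof}

\subsection{Conclusion}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c)]
By Proposition~\ref{prop:model} and Lemma~\ref{lem:K0}, $N^0=A^0/(x_1^\tau,\dots,x_n^\tau)$ gives a class $\gamma\in K_0(U^0)$ with $\theta_0(\gamma)=(-1)^n$. By Proposition~\ref{prop:iso} there are $m\ge0$ and $\alpha\in K_0(\mathcal U)$ with $\alpha|_{U^0}=p^m\gamma$. Proposition~\ref{prop:constant} gives
\[
\theta_1(\alpha|_{U^1})=\theta_0(p^m\gamma)=(-1)^np^m\ne0 .
\]
Write $\alpha=[\mathcal F]-[\mathcal F']$ with vector bundles $\mathcal F,\mathcal F'$ on $\mathcal U$. Then $\theta_1(\mathcal F|_{U^1})$ or $\theta_1(\mathcal F'|_{U^1})$ is nonzero. Extend that bundle to a finitely generated $A^1$-module and localize at $\mathfrak m$. The result is a finitely generated $\overline R$-module $N$, locally free on the punctured spectrum of $\overline R$, with $\theta_{\overline R}(N,\overline R/P\overline R)\ne0$. By Lemma~\ref{lem:modp}, $N$ regarded as an $R$-module has the required properties.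
\end{proof}

\begin{thebibliography}{9}

\bibitem{Cisinski} Cisinski, \emph{Descente par \'eclatements en K-th\'eorie invariante par homotopie}, Ann.\ of Math.\ \textbf{177} (2013).

\bibitem{Eisenbud} Eisenbud, \emph{Homological algebra on a complete intersection}, Trans.\ AMS \textbf{260} (1980).

\bibitem{TT} Thomason and Trobaugh, \emph{Higher algebraic K-theory of schemes and of derived categories}.

\bibitem{Walker} Mark E. Walker, \emph{Survey of the homological conjectures}, \texttt{https://nebraskacommalg.github.io/RTG/bigCM/MarksTalk.pdf}.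

\bibitem{Weibel} Weibel, \emph{Mayer--Vietoris sequences and module structures on $NK_*$}, LNM \textbf{854} (1981).

\end{thebibliography}

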